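# Symmetric monomial curves of embedding dimension 8 with arbitrarily large Betti numbers

## 1. Two monomial curves worked by hand

Take the curve $t\mapsto(t^4,t^5,t^6)$ and look for the polynomials in $x,y,z$ that vanish on it. Give $x,y,z$ the degrees $4,5,6$. Two relations are visible:
$$y^2-xz\ (\text{degree }10),\qquad x^3-z^2\ (\text{degree }12).$$
They generate all relations. Indeed, modulo these two we may replace $y^2$ by $xz$ and $z^2$ by $x^3$, so the quotient ring is spanned by the monomials $x^a y^{\varepsilon}z^{\delta}$ with $a\ge0$ and $\varepsilon,\delta\in\{0,1\}$. Their degrees are $4a$, $4a+5$, $4a+6$, $4a+11$. These are pairwise distinct, because $0,5,6,11$ have the residues $0,1,2,3$ modulo $4$. So these monomials go to different powers of $t$, and no further relation is possible. Neither relation can be dropped: their quadratic parts $y^2-xz$ and $-z^2$ are linearly independent, while $(x,y,z)$ times the ideal has no quadratic part. So two generators are needed, and two suffice.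

Now look at the exponents that occur: $\{0,4,5,6,8,9,\dots\}$. The missing ones are $1,2,3,7$. The map $t\mapsto 7-t$ exchanges the present exponents $0,4,5,6$ with the missing ones $7,3,2,1$.

Next take $t\mapsto(t^3,t^4,t^5)$, with degrees $3,4,5$. We find three relations,
$$y^2-xz,\qquad x^3-yz,\qquad x^2y-z^2 ,$$
of degrees $8,9,10$. Modulo them every monomial reduces to one of $x^a,\ x^ay,\ x^az$, of the distinct degrees $3a,3a+4,3a+5$, so they generate. Their quadratic parts $y^2-xz,-yz,-z^2$ are independent, so three generators are needed. The missing exponents are $1$ and $2$, and in $\{0,1,2\}$ there is one present exponent against two missing ones. There is no mirror here, and there is one more relation.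

Does a mirror on the exponents keep the number of relations under control? To ask this properly we fix the language.

**Definition.** A numerical semigroup is a submonoid $S\subseteq\mathbb N$ with $\mathbb N\setminus S$ finite; equivalently, it is generated by positive integers with greatest common divisor $1$. Its embedding dimension $e$ is the number of its minimal generators $\mathbf m=(m_1,\dots,m_e)$. Its conductor is the $c\in S$ with $c+i\in S$ for all $i\in\mathbb N$ and $c-1\notin S$. We write $\Phi=c-1$. The semigroup $S$ is symmetric if $[0,c-1]$ contains as many elements of $S$ as gaps, a gap being an element of $\mathbb N\setminus S$.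

So $\langle4,5,6\rangle$ has $c=8$ and is symmetric; $\langle3,4,5\rangle$ has $c=3$ and is not.

**Lemma 1 (mirror form of symmetry).** If $S$ is symmetric, then for all $t\in\mathbb Z$: $t\notin S\iff\Phi-t\in S$. Conversely, if some integer $\Phi$ has this property, then $\Phi+1$ is the conductor and $S$ is symmetric.

*Proof.* If $t\in S$ then $\Phi-t\notin S$, since otherwise $\Phi=t+(\Phi-t)\in S$. So $t\mapsto\Phi-t$ injects $S\cap[0,\Phi]$ into the set of gaps in $[0,\Phi]$. If the two sets have equal size, the injection is onto, which is the claim for $t\in[0,\Phi]$. For $t<0$ we have $t\notin S$ and $\Phi-t>\Phi$, so $\Phi-t\in S$. For $t>\Phi$ we have $t\in S$ and $\Phi-t<0$. Conversely, let $\Phi$ have the property. Since $0\in S$, $\Phi\notin S$. If $t>\Phi$ then $\Phi-t<0$ is not in $S$, so $t\in S$. Hence $\Phi+1$ is the conductor, and $t\mapsto\Phi-t$ exchanges elements and gaps in $[0,\Phi]$. $\square$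

**Definition.** Let $k$ be a field, $R=k[x_1,\dots,x_e]$ with $\deg x_i=m_i$, and $k[S]=k[t^n:n\in S]$. The ideal $\mathfrak p(\mathbf m)$ is the kernel of $R\to k[t]$, $x_i\mapsto t^{m_i}$; it is the ideal of the affine curve $x_i=t^{m_i}$, and $R/\mathfrak p(\mathbf m)=k[S]$. Write $\mu(\mathfrak p(\mathbf m))$ for its minimal number of generators, and $\beta_i$ for the Betti numbers of $k[S]$ in its minimal graded free resolution over $R$, so $\beta_0=1$ and $\beta_1=\mu(\mathfrak p(\mathbf m))$.

## 2. Is the number of relations bounded by the embedding dimension?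

Without symmetry, $\mu(\mathfrak p(\mathbf m))$ is not bounded in terms of $e$; this already fails for $e=4$ (Bresinsky). The text "Projective Closure of Numerical Semigroups and Affine Monomial Curves" asks, over a field of characteristic $0$, what happens for symmetric $S$. Given $e$, is there a constant $B(e)$ with $\mu(\mathfrak p(\mathbf m))\le B(e)$ for every symmetric $S$ of embedding dimension $e$? Is there such a bound for each higher Betti number? The answer is known to be yes for $e\le4$; the question concerns $e\ge5$.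

The answer is no, from $e=8$ on, over any field $k$.

**Theorem.** Let $b\ge4$ be even and let $S_b$ be generated by
$$\begin{array}{ll}
m_x=5b^3+9b^2+2b, & m_z=5b^3+10b^2+3b,\\
m_{r_1}=5b^3+13b^2+10b+2, & m_y=5b^3+14b^2+11b+2,\\
m_{\bar y}=5b^3+15b^2+13b+3, & m_{r_2}=5b^3+16b^2+14b+3,\\
m_w=5b^3+19b^2+21b+5, & m_{\bar x}=5b^3+20b^2+22b+5 .
\end{array}$$
Then $S_b$ is a symmetric numerical semigroup of embedding dimension $8$, and $\beta_i(k[S_b])\ge b-1$ for all $1\le i\le 6$. Consequently, for every $e\ge8$ and every $1\le i\le e-2$, $\beta_i$ is unbounded on symmetric numerical semigroups of embedding dimension $e$.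

So no $B(e)$ exists, neither for $\mu$ nor for the higher Betti numbers. For symmetric $S$ the remaining ones are $\beta_0=\beta_{e-1}=1$ (Section 3). The individual values $e=5,6,7$ are not settled by this proof.

For $b=4$ the generators are $472,492,570,590,615,635,713,733$. Some of the relations can be seen at once. Here $m_z-m_x=m_{\bar x}-m_w=20$ and $4\cdot472+2\cdot492=2872=3\cdot713+733$, so we get
$$X^4Z^2-W^3\bar X,\qquad X^3Z^3-W^2\bar X^2,\qquad X^2Z^4-W\bar X^3 .$$
For general $b$ there will be $b-1$ of these. The work lies in showing that none is superfluous and that $S_b$ is symmetric.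

## 3. Betti numbers from small complexes, and the effect of the mirror

Let $S$ be a numerical semigroup with minimal generators $m_1,\dots,m_e$. For $J\subseteq\{1,\dots,e\}$ put $m_J=\sum_{j\in J}m_j$. For $\sigma\in\mathbb Z$ put
$$\Delta_\sigma=\{J:\ \sigma-m_J\in S\}.$$
A subset of a member is a member, so $\Delta_\sigma$ is a simplicial complex (with no faces at all, not even $\emptyset$, if $\sigma\notin S$). For a complex $\Delta$ on $\{1,\dots,e\}$ let $C(\Delta)$ be its augmented chain complex, indexed by the number of elements of a face: $C_i(\Delta)$ has the basis $e_J$, $J\in\Delta$, $|J|=i$. So $H_i(C(\Delta))=\tilde H_{i-1}(\Delta;k)$.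

**Lemma 2.** The multiplicity $\beta_{i,\sigma}$ of degree $\sigma$ in $\beta_i$ equals $\dim H_i(C(\Delta_\sigma))$.

*Proof.* The Koszul complex on $x_1,\dots,x_e$ resolves $k$ over $R$. So $\operatorname{Tor}^R_i(k[S],k)$ is the homology of the Koszul complex $K(t^{m_1},\dots,t^{m_e};k[S])$, with differential $d(e_J)=\sum_{j\in J}\pm t^{m_j}e_{J\setminus j}$. Its part of degree $\sigma$ has as basis the elements $t^{\sigma-m_J}e_J$ with $\sigma-m_J\in S$, and $d$ sends $t^{\sigma-m_J}e_J$ to $\sum\pm t^{\sigma-m_{J\setminus j}}e_{J\setminus j}$. This is $C(\Delta_\sigma)$. $\square$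

For $\langle4,5,6\rangle$ and $\sigma=10$: all of $4,5,6$ are vertices, since $6,5,4\in S$. The only edge is $\{4,6\}$, since $10-10=0\in S$ but $10-9=1$ and $10-11=-1$ are not in $S$. So $\Delta_{10}$ has two components, which accounts for $y^2-xz$. For $\sigma=12$ the vertices are $4$ and $6$ (as $7\notin S$ excludes $5$), with no edge (as $2\notin S$), which accounts for $x^3-z^2$.

**Lemma 3 (test for a superfluous binomial).** Let $x^\gamma,x^\delta$ be monomials of the same degree $\sigma>0$ whose supports lie in different connected components of $\Delta_\sigma$. Then $x^\gamma-x^\delta\in\mathfrak p(\mathbf m)\setminus\mathfrak m\,\mathfrak p(\mathbf m)$, where $\mathfrak m=(x_1,\dots,x_e)$. If this happens in $r$ different degrees, then $\mu(\mathfrak p(\mathbf m))\ge r$.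

*Proof.* The support of a monomial of degree $\sigma$ is a nonempty face of $\Delta_\sigma$, so it lies in one component. Let $\theta$ be the linear functional on $R_\sigma$ that adds the coefficients of the monomials supported in the component of $x^\gamma$. In each degree all monomials go to the same power of $t$, so $\mathfrak p(\mathbf m)$ is spanned there by differences of monomials. Hence $(\mathfrak m\mathfrak p(\mathbf m))_\sigma$ is spanned by elements $x_j(x^{\gamma'}-x^{\delta'})$. Both terms contain the vertex $j$, so both are supported in the same component, and $\theta$ vanishes on the element. But $\theta(x^\gamma-x^\delta)=1$. The last claim follows from $\mu=\dim_k\mathfrak p/\mathfrak m\mathfrak p$, by counting degrees. $\square$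

**Lemma 4 (duality).** If $S$ is symmetric of embedding dimension $e$ and $\sigma'=\Phi+\sum_jm_j-\sigma$, then $\beta_{i,\sigma}=\beta_{e-1-i,\sigma'}$. Hence $\beta_i=\beta_{e-1-i}$, and $\beta_{e-1}=\beta_0=1$.

*Proof.* Write $J^c$ for the complement of $J$. Then $\sigma'-m_{J^c}=\Phi-(\sigma-m_J)$, so by Lemma 1
$$J\in\Delta_\sigma\iff J^c\notin\Delta_{\sigma'} .$$
That is, $\Delta_{\sigma'}$ is the Alexander dual of $\Delta=\Delta_\sigma$. Alexander duality now gives the claim; here is the short proof in our indexing, which also covers complexes with no faces.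

Let $\Lambda^\bullet$ be the exterior algebra on $e_1,\dots,e_e$ with the antiderivation $\partial$, $\partial e_j=1$; it is $C$ of the full simplex. It is exact: from $\partial(e_1\wedge a)=a-e_1\wedge\partial a$, every cycle $a$ is the boundary of $e_1\wedge a$. Since $C(\Delta)\subseteq\Lambda^\bullet$ is a subcomplex, $H_{i}(C(\Delta))\cong H_{i+1}(\Lambda^\bullet/C(\Delta))$. The wedge product is a perfect pairing $\Lambda^i\times\Lambda^{e-i}\to\Lambda^e=k$. For $a\in\Lambda^i$ and $a'\in\Lambda^{e+1-i}$ we have $a\wedge a'=0$, hence $\partial a\wedge a'=\mp a\wedge\partial a'$ with a sign depending only on $i$; so $\partial$ is its own transpose up to sign. Finally $e_J\wedge e_{J'}\ne0$ with $|J|+|J'|=e$ only if $J'=J^c$. So the annihilator of $C_i(\Delta)$ in $\Lambda^{e-i}$ is spanned by the $e_{J'}$ with $(J')^c\notin\Delta$, which is $C_{e-i}(\Delta_{\sigma'})$. Therefore $\Lambda^\bullet/C(\Delta)$ is dual to $C(\Delta_{\sigma'})$, and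
$$\dim H_i(C(\Delta))=\dim H_{i+1}(\Lambda^\bullet/C(\Delta))=\dim H_{e-i-1}(C(\Delta_{\sigma'})).$$
With Lemma 2 this is the claim; sum over $\sigma$ for the totals. $\square$

For $\langle4,5,6\rangle$ we have $\sigma'=22-\sigma$, so the lemma matches the relation in degree $10$ with the one in degree $12$. The nonfaces of $\Delta_{10}$ are $\{4,5\},\{5,6\},\{4,5,6\}$, with complements $\{6\},\{4\},\emptyset$, and these are exactly the faces of $\Delta_{12}$.

## 4. Doubling: what it achieves and what it cannot repair

The first attempt one would make is to start from a non-symmetric family with unboundedly many relations and add a generator to create a mirror. The standard device is doubling. Let $S$ be a numerical semigroup with minimal generators $m_1,\dots,m_e$, let $m\in S$ be odd, and put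
$$S'=\langle2m_1,\dots,2m_e,m\rangle=2S\cup(2S+m).$$
The equality holds because $2m\in2S$. Since $m$ is odd, the even elements of $S'$ are those of $2S$ and the odd ones those of $2S+m$. The largest odd gap is $2\Phi+m$, and every even gap is at most $2\Phi$. So $\Phi'=2\Phi+m$.

Here is where the attempt stops. If $S$ is not symmetric, there is $t$ with $t\notin S$ and $\Phi-t\notin S$. Then $2t\notin S'$, and $\Phi'-2t=2(\Phi-t)+m\notin S'$. So $S'$ is not symmetric either: doubling copies every failure of the mirror. If instead we start with symmetric semigroups, the next lemma shows that $\mu$ grows by exactly $1$ at each step. So from the bounded range $e\le4$ only bounded families arise for each fixed $e$. What doubling does achieve is to carry an example from one embedding dimension to the next.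

**Lemma 5.** Let $S$ be symmetric, $m\in S$ odd and $m>\max m_i$. Then $S'$ is a symmetric numerical semigroup of embedding dimension $e+1$, and $\beta_i(k[S'])=\beta_i(k[S])+\beta_{i-1}(k[S])$ for all $i$ (with $\beta_{-1}=0$).

*Proof.* **Step 1.** *The mirror for $S'$.* The greatest common divisor of the generators is $1$, as $\gcd(m_1,\dots,m_e)=1$ and $m$ is odd. Put $\Phi'=2\Phi+m$, an odd number. If $n$ is even, then $\Phi'-n$ is odd and
$$\Phi'-n\in S'\iff\Phi-\tfrac n2\in S\iff\tfrac n2\notin S\iff n\notin S'.$$
If $n$ is odd, then $\Phi'-n$ is even and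
$$\Phi'-n\in S'\iff\Phi-\tfrac{n-m}2\in S\iff\tfrac{n-m}2\notin S\iff n\notin S'.$$
By Lemma 1, $S'$ is symmetric.

**Step 2.** *No generator is redundant.* The odd $m$ is not a sum of even generators. If $2m_i$ were a sum of other generators, $m$ would occur an even number of times; two occurrences already give $2m>2m_i$, so $m$ does not occur. Dividing by $2$ writes $m_i$ in terms of the other $m_j$, a contradiction.

**Step 3.** *The ideal of $S'$.* Write $m=\sum\alpha_im_i$ and let $y$ be the new variable. We claim $\mathfrak p(S')=\mathfrak p(S)R[y]+(y^2-x^\alpha)$. The right side lies in the kernel of $x_i\mapsto t^{2m_i}$, $y\mapsto t^m$. The quotient by it is $k[S]\oplus k[S]y$, which maps bijectively onto $k[t^{2S}]\oplus t^mk[t^{2S}]=k[S']$, the two summands having even and odd exponents.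

**Step 4.** *The resolution.* Let $G$ be the minimal graded resolution of $k[S]$ over $R$. Then $G\otimes_RR[y]$ is a minimal resolution of $k[S][y]$. The element $h=y^2-x^\alpha$ is monic in $y$, hence a nonzerodivisor on $k[S][y]$. So tensoring with the Koszul complex $R[y]\xrightarrow{h}R[y]$ gives a resolution of $k[S][y]/(h)=k[S']$. It is minimal because $h$ has no constant term ($m>0$ gives $\alpha\neq0$). Its $i$-th rank is $\beta_i(S)+\beta_{i-1}(S)$. $\square$

So everything rests on $e=8$. The mirror will have to be built in from the start, and the plan is this. We work first in the plane, where there is room to count. Take a symmetric semigroup $T\subset\mathbb N$ and a lattice $N\subset\mathbb Z^2$, and let $Q$ be the set of points of $N$ with both coordinates in $T$. For a good choice $Q$ has eight generators, and an edge of a certain hexagon supplies about $b$ relations. Then we project the plane to the line along a long vector $\lambda$. The projection creates the mirror, and it is too coarse to destroy relations of low degree.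

## 5. The symmetric semigroup $T=\langle p,q,s\rangle$

From here on $b\ge4$ is even. Put
$$p=b^2,\quad q=b^2+b,\quad s=b^2+3b+1,\quad V=p+q+s=3b^2+4b+1=(3b+1)(b+1).$$
The identities we shall use are
$$(3b+1)q=bV,\qquad bs=(b+2)p+q,\qquad V\equiv s\equiv1\pmod b. \tag{1}$$
The first is $(3b+1)b(b+1)$ on both sides, and the second is $b^3+3b^2+b$ on both sides. Let $T=\langle p,q,s\rangle$ and
$$f=2b^3+b^2-3b-1=(b-1)s+b(b^2-b-1).$$
For $b=4$: $(p,q,s)=(16,20,29)$, $V=65$, $f=131=3\cdot29+4\cdot11$.

**Lemma 6.** For $n\in\mathbb Z$: $n\in T\iff f-n\notin T$. In particular every $n>f$ lies in $T$.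

*Proof.* Let $U=\langle b,b+1\rangle$. Sylvester's theorem for two coprime generators says $j\in U\iff b^2-b-1-j\notin U$. Since $\gcd(s,b)=1$, each $n\in\mathbb Z$ is uniquely $n=ks+bj$ with $0\le k<b$ and $j\in\mathbb Z$. We claim $n\in T\iff j\in U$. If $j=\alpha b+\alpha'(b+1)$ with $\alpha,\alpha'\ge0$, then $n=ks+\alpha p+\alpha' q\in T$. Conversely let $n\in T$, so $n=cs+bj'$ with $c\ge0$ and $j'\in U$. Modulo $b$ we get $c\equiv k$, so $c=k+bc'$ with $c'\ge0$ and $j=j'+c's$. This is in $U$ because $s=(b+1)+(b+2)b\in U$. Now $f-n=(b-1-k)s+b(b^2-b-1-j)$ is the unique expression of $f-n$, and Sylvester's theorem finishes the proof. If $n>f$, then $f-n<0$ is not in $T$, so $n\in T$. $\square$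

## 6. The lattice $N$ and eight points of $Q$

For $P=(u,v)\in\mathbb Z^2$ let
$$L_1(P)=up+vq,\quad L_2(P)=-us-vq,\quad m(P)=\max(0,-u,-v),\quad M(P)=\max(0,u,v),$$
$$F_1=L_1+Vm,\qquad F_2=L_2+VM,\qquad n(P)=(F_1(P),F_2(P)).$$

**Step 1.** *Both pairs $(L_1,m)$ and $(L_2,M)$ describe $T$.* We claim
$$T=\{L_1(P)+lV:\ P\in\mathbb Z^2,\ l\ge m(P)\}=\{L_2(P)+lV:\ P\in\mathbb Z^2,\ l\ge M(P)\}. \tag{2}$$
Use $V=p+q+s$. First, $up+vq+lV=(u+l)p+(v+l)q+ls$, and all three coefficients are nonnegative exactly when $l\ge m(P)$; every $\alpha p+\alpha'q+\alpha''s$ arises, with $l=\alpha''$, $u=\alpha-\alpha''$, $v=\alpha'-\alpha''$. Second, $-us-vq+lV=lp+(l-v)q+(l-u)s$, with nonnegative coefficients exactly when $l\ge M(P)$; again every triple of nonnegative coefficients arises. In particular $F_1(P)$ and $F_2(P)$ lie in $T$ and are $\ge0$.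

**Step 2.** *The two residues modulo $V$ carry the same information.* Let
$$\omega_1=(b+1,-b),\qquad\omega_2=(b+1,2b+1),\qquad\Lambda=\mathbb Z\omega_1+\mathbb Z\omega_2 .$$
The determinant is $(b+1)(2b+1)+b(b+1)=(b+1)(3b+1)=V$, so $\Lambda$ has index $V$. Direct computation gives
$$L_1(\omega_1)=0,\quad L_1(\omega_2)=bV,\quad L_2(\omega_1)=-V,\quad L_2(\omega_2)=-(b+1)V .$$
For instance $L_1(\omega_2)=(b+1)b^2+(2b+1)b(b+1)=b(b+1)(3b+1)$ and $L_2(\omega_1)=-(b+1)(s-b^2)=-(b+1)(3b+1)$; likewise $L_2(\omega_2)=-(b+1)(s+2b^2+b)=-(b+1)V$. So $\Lambda$ lies in the kernels of $L_1$ and $L_2$ modulo $V$. Both maps $\mathbb Z^2\to\mathbb Z/V$ are onto: for $L_1$, because $\gcd(p,q,V)=\gcd(b,V)=1$; for $L_2$, because $\gcd(s,q)=1$, as $s\equiv1$ mod $b$ and $s\equiv1-3+1=-1$ mod $b+1$. So both kernels have index $V$ and contain $\Lambda$, of index $V$. Hence both kernels equal $\Lambda$.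

**Step 3.** *The lattice.* Put
$$N=\{(L_1(P),L_2(P)):P\in\mathbb Z^2\}+V\mathbb Z^2,\qquad Q=N\cap(T\times T).$$
By Step 2, $N/V\mathbb Z^2\cong\mathbb Z^2/\Lambda$, which has order $V$; so $N$ has index $V^2/V=V$ in $\mathbb Z^2$. We call the coset $P+\Lambda$ the class of the points of $N$ congruent to $(L_1(P),L_2(P))$. By Step 2 the class is determined by either coordinate alone.

**Step 4.** *Eight points.* Put $r_1=(0,V)$, $r_2=(V,0)$ and
$$\begin{array}{lll}
x=n(1,0)=(p,p+q),& y=n(0,1)=(q,p+s),& w=n(-1,-1)=(s,q+s),\\
z=n(1,1)=(p+q,p),& \bar y=n(0,-1)=(p+s,q),& \bar x=n(-1,0)=(q+s,s).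
\end{array}$$
They lie in $Q$: the six points $n(P)$ by (2), and $r_1,r_2$ because $0,V\in T$. Adding coordinates gives
$$x+\bar x=y+\bar y=z+w=r_1+r_2,\quad x+y=z+r_1,\quad z+\bar y=x+r_2,\quad x+w=\bar y+r_1,\quad z+\bar x=y+r_2. \tag{3}$$

## 7. A hexagon of simultaneous minimizers

By (2), the points of $Q$ in a class $P+\Lambda$ have first coordinate at least $\min_{P+\Lambda}F_1$ and second coordinate at least $\min_{P+\Lambda}F_2$. A priori the two minima sit at different representatives. We show that one representative always serves both, and that it can be found in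
$$H=\{(u,v)\in\mathbb Z^2:\ -b\le u\le b+2,\ \ -b\le v\le b+1,\ \ -(b+1)\le v-u\le b\}.$$

**Lemma 7.** (i) If $P\in H$, then $F_1(P)\le F_1(P+\omega)$ and $F_2(P)\le F_2(P+\omega)$ for all $\omega\in\Lambda$. (ii) Every coset of $\Lambda$ in $\mathbb Z^2$ meets $H$.

*Proof.* **Step 1.** *A formula for the change along $\Lambda$.* Let $P=(u,v)$ and $\omega=k\omega_1+l\omega_2$, so $P+\omega=(u+(k+l)(b+1),\ v-bk+(2b+1)l)$. By the values of $L_i(\omega_j)$, $F_i(P+\omega)=L_i(P)+VD_i(k,l)$, where
$$D_1(k,l)=\max\bigl(bl,\ -u-(b+1)k-l,\ -v+bk-(b+1)l\bigr),$$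
$$D_2(k,l)=\max\bigl(-k-(b+1)l,\ u+bk,\ v-(b+1)k+bl\bigr).$$
For example, $D_1=bl+m(P+\omega)$ and $D_2=-k-(b+1)l+M(P+\omega)$. Also $D_1(0,0)=m(P)$ and $D_2(0,0)=M(P)$.

**Step 2.** *Part (i): $D_1(k,l)\ge\max(0,-u,-v)$ for $P\in H$.* The case $k=l=0$ is an equality.

* $l\ge1$: $bl\ge b\ge0,-u,-v$, as $u,v\ge-b$.
* $l=0$, $k\ge1$: the first entry is $0$, and the third is $\ge-v+b$, which is $\ge-v$ and, by $v-u\le b$, $\ge-u$.
* $l=0$, $k\le-1$: the first entry is $0$, and the second is $\ge-u+b+1$, which is $\ge-u$ and, by $u-v\le b+1$, $\ge-v$.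
* $l\le-1$, $k\ge0$: the third entry is $\ge-v+b+1$, which is $\ge0$ as $v\le b+1$, $\ge-v$, and $\ge-u$ as $v-u\le b$.
* $l\le-1$, $k\le-1$: the second entry is $\ge-u+b+2$, which is $\ge0$ as $u\le b+2$, $\ge-u$, and $\ge-v$ as $u-v\le b+1$.

**Step 3.** *Part (i): $D_2(k,l)\ge\max(0,u,v)$ for $P\in H$.*

* $k\ge1$: $u+bk\ge u+b$, which is $\ge u$, $\ge0$ as $u\ge-b$, and $\ge v$ as $v-u\le b$.
* $k=0$, $l\ge1$: the second entry is $u$, and the third is $\ge v+b\ge v,0$.
* $k=0$, $l\le-1$: the second entry is $u$, and the first is $\ge b+1\ge v,0$.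
* $k\le-1$, $l\ge0$: the third entry is $\ge v+b+1$, which is $\ge v$, $\ge u$ as $u-v\le b+1$, and $\ge0$ as $v\ge-b$.
* $k\le-1$, $l\le-1$: the first entry is $\ge1+(b+1)=b+2\ge u,v,0$.

**Step 4.** *Part (ii): a minimizer of $F_1+F_2$ lies in $H$.* The $F_i$ are nonnegative integers, so we may choose $P=(u,v)$ in the coset with $F_1+F_2$ minimal. Then $D_1(k,l)+D_2(k,l)\ge m+M$ for all $(k,l)$, where $m=m(P)$ and $M=M(P)$. Each violated inequality of $H$ is refuted by one choice of $(k,l)$, in this order.

* a) If $u\le-b-1$, take $(1,1)$. Then $D_1=\max(b,-u-b-2,-v-1)\le m-1$, since $m\ge-u\ge b+1$. And $D_2=\max(-b-2,u+b,v-1)\le M-1$, since $u+b\le-1$. The sum is too small.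
* b) If $v\le-b-1$, take $(0,1)$. Then $D_1=\max(b,-u-1,-v-b-1)\le m-1$, since $m\ge-v\ge b+1$. And $D_2=\max(-b-1,u,v+b)\le M$, since $v+b\le-1$. Too small. So from now on $u,v\ge-b$.
* c) If $u-v\ge b+2$, then $u\ge2$; take $(-1,0)$. Then $D_1=\max(0,-u+b+1,-v-b)\le m$, since $-u+b+1\le-v-1$. And $D_2=\max(1,u-b,v+b+1)\le u-1\le M-1$. Too small.
* d) If $v-u\ge b+1$, then $v\ge1$; take $(1,0)$. Then $D_1=\max(0,-u-b-1,-v+b)\le m$, since $-v+b\le-u-1$. And $D_2=\max(-1,u+b,v-b-1)\le v-1\le M-1$. Too small.
* e) If $v\ge b+2$, then $u\ge v-b\ge2$ by d); take $(0,-1)$. Then $D_1=\max(-b,-u+1,-v+b+1)\le-1\le m-1$. And $D_2=\max(b+1,u,v-b)\le M$, since $b+1\le v$. Too small.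
* f) If $u\ge b+3$, then $v\ge u-b-1\ge2$ by c) and $v\le b+1$ by e); take $(-1,-1)$. Then $D_1=\max(-b,-u+b+2,-v+1)\le-1\le m-1$. And $D_2=\max(b+2,u-b,v+1)\le u\le M$. Too small.

Hence $P\in H$. $\square$

## 8. The structure of $Q$

**Proposition 8.** $Q$ is generated by $r_1,r_2,x,y,w,z,\bar y,\bar x$. With $B=\{n(P):P\in H\}$, each class of $N/V\mathbb Z^2$ contains exactly one $\beta\in B$, and the elements of $Q$ in that class are exactly $\beta+\mathbb Nr_1+\mathbb Nr_2$.

*Proof.* **Step 1.** *The elements of one class.* Let $(\alpha,\alpha')\in Q$ have class $P+\Lambda$, and choose $P^*\in H\cap(P+\Lambda)$ by Lemma 7(ii). By (2), $\alpha=L_1(P')+lV$ with $l\ge m(P')$, so $\alpha\ge F_1(P')$. Modulo $V$ we have $L_1(P')\equiv L_1(P)$, so $P'\in P+\Lambda$, because the kernel of $L_1$ mod $V$ is $\Lambda$. By Lemma 7(i), $\alpha\ge F_1(P')\ge F_1(P^*)$. In the same way $\alpha'\ge F_2(P^*)$. Both differences are multiples of $V$, since $(\alpha,\alpha')$ and $n(P^*)$ have the same class. So $(\alpha,\alpha')\in n(P^*)+\mathbb Nr_1+\mathbb Nr_2$.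 Conversely $n(P^*)+\mathbb Nr_1+\mathbb Nr_2\subseteq Q$.

**Step 2.** *Uniqueness of $\beta$.* Two points of $H$ in the same coset have equal $F_1$ and equal $F_2$, by Lemma 7(i) applied both ways. So they give the same point of $B$.

**Step 3.** *Generators.* The functions $m$ and $M$ are linear on each of the six chambers given by an ordering of $0,u,v$. The lattice points of these chambers are the $\mathbb N$-combinations of the pairs
$$(1,0),(1,1);\quad (1,1),(0,1);\quad (0,1),(-1,0);\quad (-1,0),(-1,-1);\quad (-1,-1),(0,-1);\quad (0,-1),(1,0).$$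
So $P\mapsto n(P)$ is additive on each chamber, and every $n(P)$ is an $\mathbb N$-combination of two of $x,z,y,\bar x,w,\bar y$. With Step 1, the eight points generate $Q$. $\square$

We shall use the following consequence constantly: for $h\in Q$,
$$h\in B\iff h-r_1\notin Q\ \text{ and }\ h-r_2\notin Q. \tag{4}$$

**Lemma 9.** None of the eight generators is a sum of two nonzero elements of $Q$.

*Proof.* All coordinates of points of $Q$ are nonnegative. A point of $Q$ with first coordinate $0$ lies in the class of $0$ (the class is determined by the first coordinate), so by Proposition 8 in $\mathbb Nr_1+\mathbb Nr_2$, and it is a multiple of $r_1$. Thus $r_1$ is not a sum of two nonzero elements, since both would be positive multiples of $r_1$. Next, $p=\min(T\setminus0)$, and $p,q,s<2p$, because $b\ge4$ gives $b^2>3b+1$. So none of $p,q,s$ is a sum of two positive elements of $T$. These are the first coordinates of $x,y,w$. Hence in a proper decomposition of one of these points, one summand has first coordinate $0$, so it is a positive multiple of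 $r_1$, with second coordinate at least $V$. But the second coordinates of $x,y,w$ are $p+q,p+s,q+s<V$, a contradiction. For $r_2,z,\bar y,\bar x$ exchange the coordinates: their second coordinates are $0,p,q,s$, the first coordinates of $z,\bar y,\bar x$ are $p+q,p+s,q+s<V$, and the class is determined by the second coordinate as well. $\square$

## 9. Folding the plane along $\lambda$: the mirror appears

Does $Q$ have a mirror of its own? Membership in $Q$ means $h_1\in T$ **and** $h_2\in T$. By Lemma 6, the complement says $f-h_1\in T$ *or* $f-h_2\in T$. The mirror turns "and" into "or", and no choice of center helps. For any $C\in N$ and large $j$, the point $h=(jV,-jV)$ and the point $C-h$ each have a negative coordinate, so neither is in $Q$.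

The way out is to identify points that differ by multiples of a vector $(\ell_1,-\ell_2)$. Then membership becomes "for some $k$, both conditions hold". Along such a line the first condition holds up to some $k$ and the second from some $k$ on. So membership says that two half-lines overlap, and the negation says that they do not, which after a shift by one step is again an overlap of the complementary half-lines. This is what we carry out.

Put
$$\ell_1=2(b+1)V-bq=m_{r_1},\qquad\ell_2=(2b+3)V-bq=m_{r_2},\qquad\lambda=(\ell_1,-\ell_2),$$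
$$\psi(h)=\frac{\ell_2h_1+\ell_1h_2}{V}\qquad(h\in N).$$
Indeed $2(b+1)V-bq=6b^3+14b^2+10b+2-b^3-b^2=m_{r_1}$, and $\ell_2=\ell_1+V=m_{r_2}$. For $b=4$: $\lambda=(570,-635)$. The vector $\lambda$ lies in $N$, since modulo $V$ it is $(-bq,bq)=(L_1,L_2)(0,-b)$.

**Step 1.** *$\psi$ takes the eight generators to the eight integers of the Theorem.* Clearly $\psi(r_1)=\ell_1$ and $\psi(r_2)=\ell_2$. For $x=(p,p+q)$,
$$\psi(x)=(2b+3)p+(2b+2)(p+q)-\frac{bq(2p+q)}V .$$
Since $2p+q=b(3b+1)$ and $(3b+1)q=bV$, the last term is $b^3$, and $\psi(x)=(2b^3+3b^2)+(4b^3+6b^2+2b)-b^3=m_x$. For $y=(q,p+s)$ the coordinates add to $V$, so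
$$\psi(y)=(2b+3)q+(2b+2)(p+s)-bq=(2b^3+5b^2+3b)+(4b^3+10b^2+8b+2)-(b^3+b^2)=m_y .$$
By (3), $x+y+w=z+w+r_1=2r_1+r_2$. So $\psi(w)=2\ell_1+\ell_2-m_x-m_y=5b^3+19b^2+21b+5=m_w$. From $x+\bar x=y+\bar y=z+w=r_1+r_2$ and $\ell_1+\ell_2=10b^3+29b^2+24b+5$ we get $\psi(z)=m_z$, $\psi(\bar y)=m_{\bar y}$, $\psi(\bar x)=m_{\bar x}$. The lattice $N$ is generated by $r_1,r_2,x,y$, so $\psi$ is integer valued on $N$. By Proposition 8, $\psi(Q)=S_b$.

**Step 2.** *$S_b$ is a numerical semigroup and $\psi:N\to\mathbb Z$ is onto.* Suppose a prime $\pi$ divides all eight numbers. It divides $m_z-m_x=b(b+1)$. If $\pi\mid b$, then $m_{r_1}\equiv2$ and $m_w\equiv5$ modulo $\pi$, so $\pi$ divides both $2$ and $5$, which is impossible. If $\pi\mid b+1$, then $m_x\equiv-5+9-2=2$, so $\pi=2$; but $b+1$ is odd, as $b$ is even. So the greatest common divisor is $1$.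

**Step 3.** *$\ker\psi=\mathbb Z\lambda$.* We have $\psi(\lambda)=0$. Since $\psi$ is onto, $N=\mathbb Z\lambda_0\oplus\mathbb Z\eta$ with $\ker\psi=\mathbb Z\lambda_0$ and $\psi(\eta)=1$. Write $\lambda=c\lambda_0$. As $N$ has index $V$ in $\mathbb Z^2$, $|\det(\lambda_0,\eta)|=V$. But $\det(\lambda,\eta)=\ell_1\eta_2+\ell_2\eta_1=V\psi(\eta)=V$. So $c=\pm1$.

Put $X=Q+\mathbb Z\lambda$. By Steps 1 and 3, $X=\psi^{-1}(S_b)$.

**Step 4.** *Smallness: folding is invisible for small points.* We claim: if $g\in N$ has $g_1<\ell_1$ and $g_2<\ell_2$, and $g+k\lambda\in Q$, then $k=0$. In particular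
$$g\in X\iff g\in Q\qquad\text{for }g\in N\text{ with }g_1<\ell_1,\ g_2<\ell_2. \tag{5}$$
Indeed, for $k\le-1$ the first coordinate $g_1+k\ell_1$ is negative, and for $k\ge1$ the second coordinate $g_2-k\ell_2$ is negative.

**Step 5.** *The embedding dimension is $8$.* The eight values are distinct, as their polynomial expressions show: in the order $m_x,m_z,m_{r_1},m_y,m_{\bar y},m_{r_2},m_w,m_{\bar x}$ no coefficient decreases, and each value is larger than the previous one. Suppose $\psi(g)=\psi(g')+\psi(g'')$ with $g$ one of the eight generators and $g',g''\in Q\setminus0$. Then $g'+g''=g+k\lambda\in Q$ for some $k$, by Step 3. The coordinates of $g$ are at most $V<\ell_1<\ell_2$, so $k=0$ by Step 4, contradicting Lemma 9. Hence no generator of $S_b$ is a sum of two nonzero elements of $S_b$, and all eight are minimal.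

**Step 6.** *The center of the mirror.* Put $\Omega=(f,f+\ell_2)$. We check that $\Omega\in N$, with the class of $(1,-b)$. We have $L_1(1,-b)=p-bq=-b^3$, and $f+b^3=3b^3+b^2-3b-1=(b-1)V$. Also $L_2(1,-b)=-s+bq$, and since $\ell_2\equiv-bq$,
$$f+\ell_2-(-s+bq)\equiv f+s-2bq=0\pmod V,$$
because $f+s=2b^3+2b^2=2bq$.

**Step 7.** *The mirror.* We prove that for $h\in N$
$$h\notin X\iff\Omega-h\in X. \tag{6}$$
Since $\ell_1,\ell_2>f$, both lie in $T$ (Lemma 6). Consider $\{k:h_1-k\ell_1\in T\}$. Adding $\ell_1$ keeps us in $T$, so with $k$ it contains $k-1$. It is nonempty, because for very negative $k$ the number exceeds $f$, and it is bounded above, because for large $k$ the number is negative. Let $\kappa_1$ be its maximum. In the same way $\{k:h_2+k\ell_2\in T\}$ contains $k+1$ with $k$, is nonempty and bounded below. Let $\kappa_2$ be its minimum. Now $h\in X$ means that for some $k$ the point $h-k\lambda=(h_1-k\ell_1,\,h_2+k\ell_2)$, which lies in $N$, has both coordinates in $T$; that is, $\kappa_2\le k\le\kappa_1$ for some $k$, that is, $\kappa_2\le\kappa_1$.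 Therefore
$$h\notin X\iff\kappa_1<\kappa_2\iff\kappa_1<k\le\kappa_2\text{ for some }k .$$
The condition $\kappa_1<k$ says $h_1-k\ell_1\notin T$, and $k\le\kappa_2$ says $h_2+(k-1)\ell_2\notin T$. By Lemma 6 these become
$$f-h_1+k\ell_1\in T\qquad\text{and}\qquad f+\ell_2-h_2-k\ell_2\in T ,$$
which says $\Omega-h+k\lambda\in Q$. So $h\notin X$ iff $\Omega-h+k\lambda\in Q$ for some $k$, iff $\Omega-h\in X$.

**Step 8.** *$S_b$ is symmetric.* Let $\Phi=\psi(\Omega)$. Every $t\in\mathbb Z$ is $\psi(h)$ for some $h\in N$, and $t\in S_b\iff h\in X$. So (6) reads $t\notin S_b\iff\Phi-t\in S_b$, and Lemma 1 applies.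

For $b=4$: $\Omega=(131,766)$ and $\Phi=(635\cdot131+570\cdot766)/65=519805/65=7997$.

## 10. An edge of the hexagon and its $b-1$ relations

Consider the lattice points $P_v=(b+2,v)$, $1\le v\le b+1$, on the edge $u=b+2$. They lie in $H$, since $-(b+1)\le v-(b+2)\le-1$. Put $s_v=n(P_v)\in B$. Here $m(P_v)=0$ and $M(P_v)=b+2$, so
$$F_1(P_v)=(b+2)p+vq,\qquad F_2(P_v)=(b+2)(V-s)-vq=(b+2)(p+q)-vq .$$

**Step 1.** *Two factorizations of $s_v$.* For $2\le v\le b$ we claim
$$s_v=(b+2-v)x+vz=(b+1-v)w+(v-1)\bar x, \tag{7}$$
with all four coefficients positive. The first equality is $P_v=(b+2-v)(1,0)+v(1,1)$ in one chamber. For the second compare coordinates, using $bs=(b+2)p+q$: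
$$(b+1-v)s+(v-1)(q+s)=bs+(v-1)q=(b+2)p+vq,$$
$$(b+1-v)(q+s)+(v-1)s=bs+(b+1-v)q=(b+2)p+(b+2-v)q .$$
Geometrically, the second factorization is that of $n(P')$ for $P'=(-b,v-b-1)$, on the opposite edge $u=-b$ of $H$; and $P_v-P'=(2b+2,b+1)=\omega_1+\omega_2\in\Lambda$. Two opposite edges of the hexagon are glued by $\Lambda$, and each glued pair of points gives a relation.

For $b=4$ and $v=2$: $s_2=4(16,36)+2(36,16)=(136,176)=3(29,49)+(49,29)$.

**Step 2.** *Adding any of $x,z,w,\bar x,y,\bar y$ to $s_v$ leaves $B$.* Let $2\le v\le b$. We show that in each case subtracting $r_1$ or $r_2$ is possible inside $Q$; by (4) this suffices. By (7), each of $x,z,w,\bar x$ occurs in some factorization of $s_v$. So, by (3):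

* $s_v+y-r_1=(s_v-x)+z\in Q$, from $x+y=z+r_1$;
* $s_v+\bar y-r_2=(s_v-z)+x\in Q$, from $z+\bar y=x+r_2$;
* $s_v+\bar x$ contains $x+\bar x=r_1+r_2$, and $s_v+w$ contains $z+w=r_1+r_2$ (first factorization);
* $s_v+x$ contains $x+\bar x=r_1+r_2$, and $s_v+z$ contains $z+w=r_1+r_2$ (second factorization).

**Step 3.** *Neither $y$ nor $\bar y$ can be subtracted: $s_v-y\notin Q$ and $s_v-\bar y\notin Q$.* Let $2\le v\le b$. The class of $s_v-y$ is that of $P_v-(0,1)=P_{v-1}\in H$. By Proposition 8 the points of $Q$ in this class have second coordinate at least $F_2(P_{v-1})=F_2(P_v)+q$, but $s_v-y$ has second coordinate $F_2(P_v)-(p+s)$. The class of $s_v-\bar y$ is that of $P_v+(0,1)=P_{v+1}\in H$. Points of $Q$ in it have first coordinate at least $F_1(P_{v+1})=F_1(P_v)+q$, but $s_v-\bar y$ has first coordinate $F_1(P_v)-(p+s)$. Here we used $1\le v-1$ and $v+1\le b+1$; this is why the two ends of the range are left out.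

**Step 4.** *The $b-1$ binomials are minimal generators.* For $2\le v\le b$ look at $X^{b+2-v}Z^v-W^{b+1-v}\bar X^{v-1}$, of degree $\psi(s_v)$. The coordinates of $s_v$ are at most $(b+2)p+bq=2b^3+3b^2$, which is less than $\ell_1<\ell_2$. So by (5), a set $J$ of generators is a face of $\Delta_{\psi(s_v)}$ iff $s_v-\sum_{g\in J}g\in Q$. The vertices are exactly $x,z,w,\bar x$: these are vertices by (7), $y,\bar y$ are excluded by Step 3, and $r_1,r_2$ are excluded because $s_v\in B$. None of $\{x,\bar x\},\{z,w\},\{x,w\},\{z,\bar x\}$ is an edge: by (3) their sums are $r_1+r_2$, $r_1+r_2$, $\bar y+r_1$, $y+r_2$, so each would put $s_v-r_1$ or $s_v-r_2$ in $Q$, against $s_v\in B$. So $\{x,z\}$ and $\{w,\bar x\}$ lie in different components, and Lemma 3 applies. The degrees are distinct: $\psi(s_v)=\psi(s_{v'})$ gives $s_v-s_{v'}\in\mathbb Z\lambda$, whose nonzero elements have first coordinate of absolute value at least $\ell_1$, while the first coordinates of $s_v,s_{v'}$ lie in $[0,\ell_1)$; so $s_v=s_{v'}$, and comparing first coordinates gives $v=v'$.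 Hence $\mu(\mathfrak p)\ge b-1$.

So $\mu$ is already unbounded for $e=8$.

## 11. Koszul classes in homological degrees $4$, $5$, $6$

For the other Betti numbers we upgrade Section 10 from components to higher homology. Put $E=\{x,y,w,z,\bar y,\bar x\}$.

**Step 1.** *From $k[S_b]$ to $k[Q]$.* Let $g\in N$ with $0\le g_1<\ell_1$ and $0\le g_2<\ell_2$; call such $g$ small. In degree $\psi(g)$ the Koszul complex of $k[S_b]$ has a basis indexed by the sets $J$ of generators with $\psi(g-\sum_Jg')\in S_b$, that is, with $g-\sum_Jg'\in X$. The coordinates of $g-\sum_Jg'$ are at most those of $g$, so by (5) this means $g-\sum_Jg'\in Q$. So this complex is the degree-$g$ part of the Koszul complex of $k[Q]=k[t^h:h\in Q]$ on the eight elements $t^{g'}$. Distinct small $g$ have distinct $\psi(g)$, as in Section 10, Step 4. Therefore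
$$\beta_i(k[S_b])\ \ge\ \sum_{g\text{ small}}\dim H_i\bigl(K(\text{8 generators};k[Q])\bigr)_g . \tag{8}$$

**Step 2.** *Removing $r_1$ and $r_2$.* By Proposition 8, $k[Q]$ is a free module over $k[t^{r_1},t^{r_2}]$ with basis $\{t^\beta\}_{\beta\in B}$. So $t^{r_1}$ is a nonzerodivisor on $k[Q]$, and $t^{r_2}$ is one on $k[Q]/(t^{r_1})$. We use a textbook fact. If $a$ is a nonzerodivisor on $M$, then $K(a,\mathbf c;M)$ is the mapping cone of multiplication by $a$ on $K(\mathbf c;M)$. This multiplication is injective, since each $K_i(\mathbf c;M)$ is a direct sum of copies of $M$. The cone of an injective chain map has the homology of its cokernel, here $K(\mathbf c;M/aM)$. Applying this twice, with all gradings kept, gives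
$$H_i(K(\text{8 generators};k[Q]))_g\cong H_i(K(E;A))_g,\qquad A=k[Q]/(t^{r_1},t^{r_2}). \tag{9}$$
The ring $A$ has the $k$-basis $\{t^\beta:\beta\in B\}$, and $t^h=0$ in $A$ for $h\in Q\setminus B$. It is graded by $N$.

**Step 3.** *Many cycles.* Let $2\le v\le b$ and $\{x,z,w,\bar x\}\subseteq J\subseteq E$. By Section 10, Step 2, $t^{s_v}$ is killed in $A$ by all six elements $t^g$, $g\in E$. So $t^{s_v}e_J$ is a cycle in $K_{|J|}(E;A)$.

**Step 4.** *No boundary meets them.* Consider a basis element $t^ce_G$ of $K(E;A)$, with $c\in B$ and $G\subseteq E$. The basis element $t^{s_v}e_J$ can occur in $d(t^ce_G)$ only if $G=J\cup\{g\}$ with $g\notin J$ and $c+g=s_v$. Since $J\supseteq\{x,z,w,\bar x\}$, we have $g\in\{y,\bar y\}$, and then $s_v-g=c\in Q$, against Section 10, Step 3. So no boundary has a nonzero coefficient at any of the basis elements $t^{s_v}e_J$. A linear combination of them that is a boundary is therefore zero: their homology classes are linearly independent.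

**Step 5.** *They live in small degrees.* The degree of $t^{s_v}e_J$ is $s_v+\sum_{g\in J}g$. Its coordinates are nonnegative and at most those of $s_v+3(r_1+r_2)=s_v+(3V,3V)$, because the six elements of $E$ add up to $3(r_1+r_2)$. The largest first coordinate of $s_v$ is $(b+2)p+bq$ (at $v=b$), and the largest second coordinate is $(b+2)(p+q)-2q=(b+2)p+bq$ (at $v=2$). So both coordinates of the degree are at most
$$(b+2)p+bq+3V=2b^3+12b^2+12b+3<5b^3+13b^2+10b+2=\ell_1<\ell_2 ;$$
the difference in the middle is $3b^3+b^2-2b-1>0$.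

**Step 6.** *Counting.* There are $b-1$ values of $v$. For each there is one $J$ with four elements, two with five, and one with six. By (8) and (9),
$$\beta_4\ge b-1,\qquad\beta_5\ge2(b-1),\qquad\beta_6\ge b-1 .$$
Since $S_b$ is symmetric (Section 9) and $e=8$, Lemma 4 gives $\beta_i=\beta_{7-i}$, so
$$\beta_3\ge b-1,\qquad\beta_2\ge2(b-1),\qquad\beta_1=\mu(\mathfrak p)\ge b-1 .$$
This is the Theorem for $e=8$.

**Step 7.** *All $e\ge8$.* We show by induction on $e\ge8$ that for every even $b\ge4$ there is a symmetric semigroup of embedding dimension $e$ with $\beta_i\ge b-1$ for $1\le i\le e-2$. For $e=8$ take $S_b$. Given such an $S$ of embedding dimension $e$, choose an odd $m\in S$ larger than all its generators, which exists because $S$ contains all large integers, and form $S'$ as in Lemma 5. It is symmetric of embedding dimension $e+1$, with $\beta_i(k[S'])=\beta_i(k[S])+\beta_{i-1}(k[S])$. For $1\le i\le e-2$ the first summand is at least $b-1$. For $i=e-1$ the second summand is $\beta_{e-2}(k[S])\ge b-1$. So the claim holds for $e+1$. Letting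 $b$ grow, for every $e\ge8$ each $\beta_i$ with $1\le i\le e-2$ is unbounded on symmetric numerical semigroups of embedding dimension $e$. At no point did the characteristic of $k$ enter. $\blacksquare$
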